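\title{Divergence of the normal form of analytic control systems in dimension three}

\begin{abstract}
A linearly controllable single-input analytic system in $\mathbb{R}^3$ has the formal normal form $\dot x_1=x_2+\epsilon(x)x_3^2$, $\dot x_2=x_3$, $\dot x_3=u$ under changes of coordinates and feedback. We show that this normal form need not converge. Convergence is equivalent to the analytic solvability of a pair of first-order partial differential equations in the plane, and the linearization of this pair is a degenerate heat equation. For a family of systems with infinitely many real parameters we prove that, outside a null and meager set of parameters, every formal normalizing transformation diverges. The proof compares a factorial amplification of the parameters with the size of a net in the space of formal solutions. It does not exhibit an individual counterexample.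
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Consider a single-input control system
\[
\dot\xi=f(\xi)+g(\xi)v,\qquad f(0)=0,\quad g(0)\neq0,
\]
with state $\xi\in\mathbb{R}^3$ and input $v\in\mathbb{R}$, where $f$ and $g$ are analytic vector fields around the origin. Everything below is local: systems and transformations are germs at the equilibrium $\xi=0$. A \emph{transformation} consists of a change of coordinates and an invertible feedback,
\[
x=\phi(\xi),\quad \phi(0)=0,\quad D\phi(0)\text{ invertible},\qquad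
u=\alpha(\xi)+\beta(\xi)v,\quad \alpha(0)=0,\quad \beta(0)\neq0 .
\]
It brings the system to $\dot x=\tilde f(x)+\tilde g(x)u$ if
\begin{equation}\label{eq:conj}
D\phi(\xi)\bigl(f(\xi)+g(\xi)v\bigr)=\tilde f(\phi(\xi))+\tilde g(\phi(\xi))\bigl(\alpha(\xi)+\beta(\xi)v\bigr)
\end{equation}
identically in $(\xi,v)$. The transformation is \emph{formal} if $\phi,\alpha,\beta$ are formal power series, in which case \eqref{eq:conj} is an identity of formal series, and \emph{analytic} if these series converge around the origin. Two analytic systems are \emph{analytically equivalent} if an analytic transformation brings one to the other. Compositions and inverses of analytic transformations are analytic transformations, so this is an equivalence relation.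

We consider linearly controllable systems written as
\begin{equation}\label{eq:system}
\dot\xi_1=\xi_2+f_1(\xi),\qquad \dot\xi_2=\xi_3+f_2(\xi),\qquad \dot\xi_3=v+f_3(\xi),
\end{equation}
where $f_1,f_2,f_3$ are analytic and of order at least $2$, that is, their Taylor expansions at the origin contain only terms of degree at least $2$. The \emph{normal form} of such a system is
\begin{equation}\label{eq:nf}
\dot x_1=x_2+\epsilon(x_1,x_2,x_3)\,x_3^2,\qquad \dot x_2=x_3,\qquad \dot x_3=u .
\end{equation}
It is obtained by a formal transformation, and $\epsilon$ is a formal power series. The case $\epsilon=0$ is the linear chain of three integrators, and we shall see in Section~\ref{sec:criterion} that $\epsilon$ is the obstruction to reaching it. We say that \emph{the normal form of \eqref{eq:system} converges} if the system is analytically equivalent to a system \eqref{eq:nf} with $\epsilon$ analytic around the origin. The question studied here, stated as an open problem in \cite{problem}, is the following.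

\medskip
\noindent\textbf{Question.} \emph{Does the normal form of every analytic system \eqref{eq:system} converge?}
\medskip

Several observations suggest that the answer is yes. No arithmetic condition on eigenvalues can matter, since the feedback $v\mapsto v+\ell(\xi)$ with $\ell$ linear turns the linear part into a companion matrix with any prescribed real characteristic polynomial. The formal normalizing transformation is not unique: for the systems studied below it contains a free power series in one variable (Lemma~\ref{lem:formal}), so that one choice might converge where another diverges. Finally, the simplest cases converge. It is known that every analytic system of the restricted form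
\begin{equation}\label{eq:restricted}
\begin{aligned}
\dot\xi_1&=\xi_2+q_0(\xi_2)+q_1(\xi_2)\,\xi_3+q_2(\xi_1,\xi_2,\xi_3)\,\xi_3^2,\\
\dot\xi_2&=\xi_3+d(\xi_2,\xi_3)\,\xi_3,\qquad \dot\xi_3=v+f_3(\xi_2,\xi_3),
\end{aligned}
\end{equation}
with $q_0$ and $f_3$ of order at least $2$ and $q_1(0)=0$, $d(0)=0$, is analytically equivalent to its normal form with $\epsilon$ analytic.

The answer is nevertheless no, and the counterexamples differ from \eqref{eq:restricted} only in that $q_1$ depends on $\xi_1$ as well. Fix a number $\theta\in[0,\frac12)$, an integer $m$ with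
\begin{equation}\label{eq:m}
(m+1)(1-2\theta)>32
\end{equation}
(for $\theta=0$ this means $m\ge32$), and an even integer $i_0\ge2$. Let
\[
\mathcal I=\{(i,j): i\ge i_0\text{ even},\ 1\le j\le m+1\},\qquad
\tau_i=(i!)^{-\theta}\le1,\qquad
\Omega=\prod_{(i,j)\in\mathcal I}[0,\tau_i].
\]
We give $\Omega$ the product topology, in which it is compact, and the probability measure $\mu$ that is the product of the normalized Lebesgue measures on the factors. A subset of $\Omega$ is \emph{null} if it has $\mu$-measure zero and \emph{meager} if it is a countable union of nowhere dense sets. For $c=(c_{ij})\in\Omega$ let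
\[
P_c(\xi_1,\xi_2)=\sum_{(i,j)\in\mathcal I}c_{ij}\,\xi_1^i\xi_2^j=\sum_{j=1}^{m+1}k_j(\xi_1)\,\xi_2^j,\qquad k_j(\xi_1)=\sum_i c_{ij}\,\xi_1^i .
\]
Since $0\le c_{ij}\le1$, the function $P_c$ is analytic for $|\xi_1|<1$, and
\[
\Sigma_c:\qquad \dot\xi_1=\xi_2+P_c(\xi_1,\xi_2)\,\xi_3+\tfrac12\,\xi_2^m\xi_3^2,\qquad \dot\xi_2=\xi_3,\qquad \dot\xi_3=v
\]
is an analytic system of the form \eqref{eq:system} with $f_2=f_3=0$.

\begin{theorem}\label{thm:main}
The set of $c\in\Omega$ for which the normal form of $\Sigma_c$ converges is contained in a set that is null and meager in $\Omega$. In particular, not every system \eqref{eq:system} is analytically equivalent to a system \eqref{eq:nf} with $\epsilon$ analytic.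
\end{theorem}

For example, taking $m=32$, $\theta=0$, $i_0=2$: for almost every choice of the numbers $c_{ij}\in[0,1]$ the system
\[
\dot\xi_1=\xi_2+\tfrac12\,\xi_2^{32}\xi_3^2+\xi_3\sum_{j=1}^{33}\ \sum_{i\ge2\text{ even}}c_{ij}\,\xi_1^i\xi_2^j,\qquad \dot\xi_2=\xi_3,\qquad \dot\xi_3=v
\]
is not analytically equivalent to any system \eqref{eq:nf} with $\epsilon$ analytic. The next theorem locates the divergence. A power series \emph{diverges} if its radius of convergence is zero, and a \emph{complex} formal transformation is one in which $\phi,\alpha,\beta$ and $\epsilon$ may have complex coefficients.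

\begin{theorem}\label{thm:strong}
Outside a null and meager set of $c\in\Omega$ the following holds. For every formal transformation, real or complex, bringing $\Sigma_c$ to the form \eqref{eq:nf} with $\epsilon$ formal, let $(\xi_1,\xi_2)=(A,B)(x_1,x_2)$ be the inverse of its first two components, which depend only on $(\xi_1,\xi_2)$. Then at least one of the one-variable series $A(s,0)$, $A(0,t)$ diverges. Moreover, $i_0$ and $m$ can be arbitrarily large, so the nonlinearity may be flat to any prescribed finite order. If $\theta>0$, the coefficients $k_j$ are entire functions.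
\end{theorem}

Both theorems rest on a criterion that reduces the question to two equations in the plane. Subscripts $s,t,w$ denote partial derivatives.

\begin{theorem}\label{thm:criterion}
\textup{(a)} Every system \eqref{eq:system} is analytically equivalent to a system
\begin{equation}\label{eq:hform}
\dot\xi_1=h(\xi_1,\xi_2,\xi_3),\qquad \dot\xi_2=\xi_3,\qquad \dot\xi_3=v,
\end{equation}
where $h$ is analytic and $h-\xi_2$ has order at least $2$. Its normal form converges if and only if there is an analytic local diffeomorphism $(A,B)(s,t)$ of the plane fixing $0$ with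
\begin{align}
tA_s&=h(A,B,tB_s),\tag{E1}\label{eq:E1}\\
A_t&=h_w(A,B,tB_s)\,B_t,\tag{E2}\label{eq:E2}
\end{align}
where $w$ denotes the third argument of $h$.

\textup{(b)} If $h(\xi_1,\xi_2,0)$ and $h_w(\xi_1,\xi_2,0)$ do not depend on $\xi_1$, the normal form converges.
\end{theorem}

Theorem~\ref{thm:criterion} is proved in Section~\ref{sec:criterion}, where we also show that part (b) contains the class \eqref{eq:restricted}. Section~\ref{sec:heat} shows on a linearized equation, solved by hand, where the divergence comes from and why the nonlinear problem needs a further argument. Sections~\ref{sec:formal} and~\ref{sec:upper} give a lower and an upper bound for the formal solutions of \eqref{eq:E1}--\eqref{eq:E2}, and Section~\ref{sec:count} combines them in a counting argument.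

\section{The normalizing equations}\label{sec:criterion}

\subsection*{Reduction to one function}
In \eqref{eq:system} take $\eta_3=\xi_3+f_2(\xi)$ as a new third coordinate and
\[
\dot\eta_3=\frac{\partial f_2}{\partial\xi_1}(\xi_2+f_1)+\frac{\partial f_2}{\partial\xi_2}(\xi_3+f_2)+\Bigl(1+\frac{\partial f_2}{\partial\xi_3}\Bigr)(f_3+v)
\]
as a new input. This is an analytic transformation: $\partial\eta_3/\partial\xi_3(0)=1$, the coefficient of $v$ equals $1$ at the origin, and the part free of $v$ vanishes there. In the new coordinates $\dot\xi_2=\eta_3$, and $\dot\xi_1=\xi_2+f_1$ is a function $h(\xi_1,\xi_2,\eta_3)$ with $h-\xi_2$ of order at least $2$. This proves the first sentence of Theorem~\ref{thm:criterion}(a).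

\subsection*{Velocity curves}
In \eqref{eq:hform} the input acts on $\xi_3$ alone, and $\xi_3$ in turn selects the velocity of the planar point $(\xi_1,\xi_2)$ on the curve $w\mapsto(h(\xi_1,\xi_2,w),w)$ in the tangent plane. We call it the \emph{velocity curve} at $(\xi_1,\xi_2)$. For the normal form, the velocity curve at $(x_1,x_2)=(s,t)$ is $x_3\mapsto(t+\epsilon x_3^2,x_3)$; it passes through the vector $(t,0)$ and is tangent there to $(0,1)$. Now let $\Psi=(A,B)$ be a parametrization of the plane by $(s,t)$. Equation \eqref{eq:E1} says that the vector $D\Psi\,(t,0)^T=(tA_s,tB_s)^T$ lies on the velocity curve of \eqref{eq:hform}, necessarily at the parameter $w=tB_s$. Equation \eqref{eq:E2} says that $D\Psi\,(0,1)^T=(A_t,B_t)^T$ is parallel to the tangent $(h_w,1)^T$ at that point. The criterion thus states that these two properties characterize the normal form. We need its necessity in the formal setting as well.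

\begin{lemma}\label{lem:necessity}
Let $(\phi,\alpha,\beta)$ be a formal transformation, real or complex, bringing \eqref{eq:hform} to \eqref{eq:nf} with $\epsilon$ formal. Then $\phi_1,\phi_2$ depend only on $(\xi_1,\xi_2)$, the pair $(\phi_1,\phi_2)$ is a formal diffeomorphism of the plane, and its inverse $\Psi=(A,B)(s,t)$ solves \eqref{eq:E1}--\eqref{eq:E2}. If the transformation is analytic, so is $\Psi$.
\end{lemma}

\begin{proof}
Here $g=(0,0,1)^T$, and the first two equations of \eqref{eq:nf} do not contain $u$. Comparing the coefficients of $v$ in the first two rows of \eqref{eq:conj} gives $\partial\phi_1/\partial\xi_3=\partial\phi_2/\partial\xi_3=0$. Hence $D\phi(0)$ is block triangular, and since it is invertible, so is the Jacobian matrix of $(\phi_1,\phi_2)$ at $0$. The inverse function theorem, formal or analytic, provides $\Psi$, and $\phi^{-1}(x)=(A,B,W)$ with $A,B$ evaluated at $(s,t)=(x_1,x_2)$ and $W=W(x)$. The first two rows of \eqref{eq:conj}, multiplied by $D\Psi$, read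
\begin{equation}\label{eq:curves}
h(A,B,W)=A_s\,(t+\epsilon x_3^2)+A_t\,x_3,\qquad W=B_s\,(t+\epsilon x_3^2)+B_t\,x_3 .
\end{equation}
At $x_3=0$ the second identity gives $W=tB_s$, and the first becomes \eqref{eq:E1}. Differentiating both identities in $x_3$ at $x_3=0$ gives $h_w(A,B,tB_s)\,\partial W/\partial x_3=A_t$ and $\partial W/\partial x_3=B_t$, which is \eqref{eq:E2}.
\end{proof}

Identity \eqref{eq:curves} says that the linear map $D\Psi(s,t)$ carries the velocity curve of the normal form onto that of \eqref{eq:hform}. Linear maps preserve straight lines, and the curves $x_3\mapsto(t+\epsilon x_3^2,x_3)$ are all straight only when $\epsilon=0$. So $\epsilon$ records the bending of the velocity curves, which no transformation removes.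

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
(a) Necessity is Lemma~\ref{lem:necessity}. For sufficiency let $\Psi=(A,B)$ be an analytic solution. By \eqref{eq:E2},
\[
\det D\Psi=A_sB_t-A_tB_s=B_t\,\bigl(A_s-h_w(A,B,tB_s)B_s\bigr),
\]
so $B_t(0)\neq0$. Use the coordinates $(s,t,w)$ given by $(\xi_1,\xi_2)=\Psi(s,t)$ and $w=\xi_3$. Along \eqref{eq:hform},
\[
\begin{pmatrix}\dot s\\ \dot t\end{pmatrix}
=D\Psi(s,t)^{-1}\begin{pmatrix}h(A,B,w)\\ w\end{pmatrix}
=:\begin{pmatrix}K\\ Y\end{pmatrix},
\]
where $K,Y$ are analytic functions of $(s,t,w)$. Consider the surface $\mathcal S=\{w=tB_s(s,t)\}$, which contains the origin. On $\mathcal S$, equation \eqref{eq:E1} gives $(h,w)^T=D\Psi\,(t,0)^T$, so $K=t$ and $Y=0$; equation \eqref{eq:E2} gives $(h_w,1)^T=B_t^{-1}D\Psi\,(0,1)^T$, so $K_w=0$ and $Y_w=1/B_t$.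

Since $Y(0)=0$ and $Y_w(0)\neq0$, the map $x=(s,t,Y)$ is a change of coordinates, and by the implicit function theorem the set $\{x_3=0\}$ is, near $0$, a graph over the $(s,t)$-plane. It contains $\mathcal S$, so it equals $\mathcal S$. In the coordinates $x$ we have $\partial K/\partial x_3=K_w/Y_w$. Thus $K-x_2$ and its $x_3$-derivative vanish on $\{x_3=0\}$, and expanding in powers of $x_3$ gives $K=x_2+\epsilon x_3^2$ with $\epsilon$ analytic. Finally put $u=\dot x_3=Y_sK+Y_tY+Y_wv$. This feedback is admissible, because $K$ and $Y$ vanish at $0$ and $Y_w(0)\neq0$. The system is now \eqref{eq:nf}.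

(b) Write $h(\xi_1,\xi_2,0)=h_0(\xi_2)$ and $h_w(\xi_1,\xi_2,0)=h_1(\xi_2)$. Since $h_0(0)=0$ and $h_0'(0)=1$, the function $h_0$ has an analytic inverse $B(t)$. Let $A=s+\int_0^t h_1(B(t'))B'(t')\,dt'$. Then $(A,B)$ fixes $0$ and has Jacobian determinant $B'(0)=1$ there. As $B_s=0$ and $A_s=1$, equation \eqref{eq:E1} reads $t=h_0(B)$ and \eqref{eq:E2} reads $A_t=h_1(B)B_t$, and both hold by construction.
\end{proof}

\subsection*{Two convergent cases}
The following examples show that each of the two nonlinear features of $\Sigma_c$ is harmless without the other.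

\begin{example}\label{ex:restricted}
Part (b) contains the class \eqref{eq:restricted}. There the reduction uses $\eta_3=(1+d(\xi_2,\xi_3))\,\xi_3$, so $\eta_3=0$ means $\xi_3=0$, and $\partial\xi_3/\partial\eta_3=1/(1+d(\xi_2,0))$ on that set. Hence $h|_{\eta_3=0}=\xi_2+q_0(\xi_2)$ and $h_w|_{\eta_3=0}=q_1(\xi_2)/(1+d(\xi_2,0))$, which depend only on $\xi_2$. The system $\Sigma_c$ has $q_0=d=f_3=0$ and $q_2=\frac12\xi_2^m$, with $P_c(\xi_1,\xi_2)$ in place of $q_1(\xi_2)$. By Theorem~\ref{thm:main}, the hypothesis $q_1=q_1(\xi_2)$ cannot be weakened to $q_1=q_1(\xi_1,\xi_2)$, even for this choice of $q_0,q_2,d,f_3$.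
\end{example}

\begin{example}\label{ex:affine}
Let $h=h_0(\xi_1,\xi_2)+h_1(\xi_1,\xi_2)\,\xi_3$ be affine in $\xi_3$, as happens when the term $\frac12\xi_2^m\xi_3^2$ is deleted from $\Sigma_c$. Let $\sigma(\xi_1,\xi_2)$ be the analytic function that is constant along the solutions of $d\xi_1/d\xi_2=h_1$ and satisfies $\sigma(\xi_1,0)=\xi_1$; then $h_1\sigma_{\xi_1}+\sigma_{\xi_2}=0$. With $x_1=\sigma$ we get $\dot x_1=h_0\sigma_{\xi_1}$, a function of $(\xi_1,\xi_2)$ which we call $x_2$. Put $x_3=\dot x_2$ and $u=\dot x_3$. The linear parts of $x_1,x_2,x_3$ are $\xi_1,\xi_2,\xi_3$, so the system is analytically equivalent to \eqref{eq:nf} with $\epsilon=0$.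
\end{example}

\section{A degenerate heat equation}\label{sec:heat}

Put $M=m+3$ and $P=P_c$. For $\Sigma_c$ we have $h=\xi_2+Pw+\frac12\xi_2^mw^2$ and $h_w=P+\xi_2^mw$, so \eqref{eq:E1}--\eqref{eq:E2} read
\begin{align}
B&=tA_s-tP(A,B)B_s-\tfrac12\,t^2B^mB_s^2,\label{eq:B}\\
A_t&=\bigl(P(A,B)+tB^mB_s\bigr)B_t .\label{eq:A}
\end{align}
These equations make sense for every $m\ge0$; condition \eqref{eq:m} is not used before the last step of Section~\ref{sec:count}. Let $(A,B)$ be a formal diffeomorphism fixing $0$ that solves them. Setting $t=0$ in \eqref{eq:B} gives $B(s,0)=0$. The Jacobian determinant at $0$ is then $A_s(0)B_t(0)$, so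
\begin{equation}\label{eq:datum}
B(s,0)=0,\qquad A(s,0)=\sum_{n\ge1}z_ns^n,\qquad z_1\neq0 .
\end{equation}
We call $A(s,0)$ the \emph{initial datum}.

The leading term of \eqref{eq:B} is $B=tA_s$, and substituting it in \eqref{eq:A} produces the term $t^{m+2}A_s^{m+1}A_{ss}$ on the right. The system therefore behaves like one equation of first order in $t$ and second order in $s$. The Cauchy--Kovalevskaya theorem gives analytic solutions of an analytic equation $A_t=F$ when $F$ involves derivatives in $s$ of order at most one, which is not the case here; and one cannot solve for $A_{ss}$ instead, because its coefficient vanishes on $t=0$.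

\subsection*{Linearization}
For $P=0$ the pair $A=z_1s$, $B=z_1t$ solves \eqref{eq:B}--\eqref{eq:A}, since $B_s=0$ and $A_t=0$. Let $\sigma$ be a parameter and suppose that $A=z_1s+\sigma a+O(\sigma^2)$, $B=z_1t+\sigma b+O(\sigma^2)$ solve the equations with $P=\sigma Q$. Both $P$ and $B_s$ are $O(\sigma)$, so the last two terms of \eqref{eq:B} are $O(\sigma^2)$, and the coefficient of $\sigma$ gives $b=ta_s$. In \eqref{eq:A} the first factor is $\sigma\,\bigl(Q(z_1s,z_1t)+t(z_1t)^mb_s\bigr)+O(\sigma^2)$ and $B_t=z_1+O(\sigma)$. Hence
\begin{equation}\label{eq:lin}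
a_t=z_1^{m+1}\,t^{M-1}a_{ss}+z_1Q(z_1s,z_1t).
\end{equation}
This is a heat equation whose diffusion coefficient vanishes at $t=0$. The diffusion term comes from $\frac12\xi_2^m\xi_3^2$ and the source from $P$.

\begin{example}\label{ex:model}
Take $m=0$, $z_1=1$ and $Q=k(\xi_1)\,\xi_2$, so that \eqref{eq:lin} is $a_t=t^2a_{ss}+k(s)\,t$. Write $a=\sum_l a_l(s)t^l$. Then $a_1=0$, $2a_2=k$, and $la_l=a_{l-3}''$ for $l\ge3$. Therefore
\[
a_{3n}=\frac{a_0^{(2n)}}{3\cdot6\cdots3n},\qquad a_{3n+1}=0,\qquad a_{3n+2}=\frac{k^{(2n)}}{2\cdot5\cdots(3n+2)} .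
\]
If $k$ is constant, as in Theorem~\ref{thm:criterion}(b), then $a=kt^2/2$ is a solution. Take instead $k=s^2/(1-s^2)$, so that $k^{(2n)}(0)=(2n)!$ for $n\ge1$. Then
\[
a_{3n+2}(0)\ge\frac{(2n)!}{3^{n+1}(n+1)!}=\frac{(n+2)(n+3)\cdots(2n)}{3^{n+1}}\ge\frac{n^{n-1}}{3^{n+1}},
\]
and $a(0,t)$ diverges. The choice of $a_0$ cannot prevent this, because $a_0$ affects only the exponents divisible by $3$.
\end{example}

The example shows the mechanism. Each step of the recursion applies two derivatives in $s$ and only one integration in $t$, so the coefficient of $s^{i}$ in the source, $i=2n$, reaches the axis $s=0$ multiplied by about $i!/(i/2)!$. This is also why $\mathcal I$ contains only even $i$.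

\subsection*{The nonlinear difficulty}
In the linear equation the datum and the source do not interact. In \eqref{eq:B}--\eqref{eq:A} they do. Keep $m=0$ and $P=k(\xi_1)\xi_2$, and write $A=\sum A_l(s)t^l$, $B=\sum B_l(s)t^l$. The coefficient of $t$ in \eqref{eq:B} gives $B_1=A_0'$, and the coefficient of $t$ in \eqref{eq:A} gives $2A_2=k(A_0)B_1^2=k(A_0)(A_0')^2$. So the datum acts on $k$ as a change of variable. For $k(x)=x^2/(1-x^2)$ and $A_0=s\sqrt{1-s^2/4}$ we have $1-A_0^2=(1-s^2/2)^2$ and $A_0A_0'=s(1-s^2/2)$, hence $2A_2=s^2$. The infinite series $k$ that caused divergence in Example~\ref{ex:model} has been replaced, at this order, by a monomial. We must therefore rule out that a well chosen convergent datum cancels the large terms.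

We do this by counting. The datum is one series in one variable, while $P$ contains $m+1$ independent series $k_j$. Truncate at $i\le I$. We shall select one coefficient $X_{ij}$ of $A(0,t)$ for each parameter $c_{ij}$ and prove three facts.
\begin{enumerate}
\item For a fixed datum, $X_{ij}$ is an affine function of $c_{ij}$, triangular in the other parameters, with slope about $e^{\frac i2\log i}$ (Lemma~\ref{lem:slope}). If $A(0,t)$ converges, $X_{ij}$ grows only geometrically, and this confines $c$ to a set of measure about $e^{-\frac{m+1}{8}I^2\log I}$ when $\theta=0$.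
\item The $X_{ij}$ with $i\le I$ involve only $z_1,\dots,z_{I+1}$ and are bounded by $e^{2I\log I+O(I)}$ when $A(s,0)$ converges (Lemma~\ref{lem:upper}).
\item Consequently about $e^{4I^2\log I}$ data suffice to approximate all others, and the union of the corresponding sets of $c$ has small measure when $(m+1)/8>4$ (Section~\ref{sec:count}).
\end{enumerate}

\section{Formal solutions and weights}\label{sec:formal}

From now on the $z_n$ $(n\ge1)$ and the $c_{ij}$ $((i,j)\in\mathcal I)$ are complex variables, $P=\sum_{\mathcal I} c_{ij}\xi_1^i\xi_2^j$ is a formal series, and we write $A=\sum A_{p,l}s^pt^l$, $B=\sum B_{p,l}s^pt^l$. To see which variables enter a given coefficient we use a scaling. In \eqref{eq:lin} the operators $\partial_t$ and $t^{M-1}\partial_s^2$ are balanced when $s^2$ and $t^M$ scale alike, so we scale $s$ by $\lambda^M$ and $t$ by $\lambda^2$. This leads to the \emph{weights}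
\[
\text{weight of }z_n=M(n-1),\qquad \text{weight of }c_{ij}=e_{ij}=M(i-1)+2j+2 .
\]
The weight of a monomial is the sum of the weights of its factors. A polynomial is \emph{weighted homogeneous of weight $e$} if all its monomials have weight $e$; equivalently, multiplying each variable by $\lambda$ to the power of its weight multiplies the polynomial by $\lambda^e$, for all $\lambda\neq0$.

\begin{lemma}\label{lem:formal}
For all complex $(z_n)_{n\ge1}$ and $(c_{ij})_{\mathcal I}$ there is exactly one formal solution of \eqref{eq:B}--\eqref{eq:A} with $A(s,0)=\sum_{n\ge1}z_ns^n$ and $B(s,0)=0$. The coefficients $A_{p,l}$ and $B_{p,l}$ are polynomials in the $z_n$ and $c_{ij}$, weighted homogeneous of weights $Mp+2l-M$ and $Mp+2l-2$ respectively.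
\end{lemma}

\begin{proof}
Write $A=\sum_{l\ge0}A_l(s)t^l$ and $B=\sum_{l\ge1}B_l(s)t^l$. Neither series has a constant term, so $P(A,B)$ is defined. Let $l\ge1$. In \eqref{eq:B} every term on the right has a factor $t$, so the coefficient of $t^l$ expresses $B_l$ through $A_r,B_r$ with $r\le l-1$ and their $s$-derivatives. The coefficient of $t^{l-1}$ in \eqref{eq:A} has $lA_l$ on the left. On the right, the first factor contributes $A_r,B_r$ with $r\le l-1$. Since $j\ge1$ for all $(i,j)\in\mathcal I$, this factor is $O(t)$, so $B_t=\sum rB_rt^{r-1}$ contributes only terms with $r-1\le l-2$. Thus $(A_l,B_l)$ is determined by the pairs of lower index, which gives existence and uniqueness by induction on $l$. In this recursion the coefficient of $s^p$ in $A_l$ or $B_l$ is a polynomial in coefficients $A_{p',r},B_{p',r}$ with $r<l$, $p'\le p+1$, and in the $c_{ij}$ with $i+j\le p+l$, because $A^iB^j$ has no terms of degree below $i+j$. By induction $A_{p,l}$ and $B_{p,l}$ are polynomials.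

For $\lambda\neq0$ let $\tilde A(s,t)=\lambda^{-M}A(\lambda^Ms,\lambda^2t)$ and $\tilde B(s,t)=\lambda^{-2}B(\lambda^Ms,\lambda^2t)$. With $A,B$ and their derivatives evaluated at $(\lambda^Ms,\lambda^2t)$,
\[
A_s=\tilde A_s,\qquad B_s=\lambda^{2-M}\tilde B_s,\qquad A_t=\lambda^{M-2}\tilde A_t,\qquad B_t=\tilde B_t .
\]
Evaluate \eqref{eq:B} and \eqref{eq:A} at that point and multiply them by $\lambda^{-2}$ and $\lambda^{2-M}$. The last term of \eqref{eq:B} acquires the factor $\lambda^{-2+4+2m+2(2-M)}$ and the last term of \eqref{eq:A} the factor $\lambda^{(2-M)+2+2m+(2-M)}$. Both exponents equal $2m+6-2M=0$. In both equations $P$ is replaced by $\lambda^{2-M}P(\lambda^M\xi_1,\lambda^2\xi_2)$, whose coefficients are $\lambda^{e_{ij}}c_{ij}$, and $\tilde A(s,0)=\sum\lambda^{M(n-1)}z_ns^n$. By uniqueness, $(\tilde A,\tilde B)$ is the solution for the scaled variables. Its coefficients are $\lambda^{Mp+2l-M}A_{p,l}$ and $\lambda^{Mp+2l-2}B_{p,l}$, which is the asserted homogeneity.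
\end{proof}

\begin{remark}
If $z_1\neq0$, the solution is a formal diffeomorphism, since $A_s(0)=z_1$, $B_s(0)=0$ and $B_t(0)=z_1$ by \eqref{eq:B}. The sufficiency part of the proof of Theorem~\ref{thm:criterion}(a) uses only the inverse and implicit function theorems and an expansion in $x_3$, all available for formal series. So every datum with $z_1\neq0$ comes from a formal transformation of $\Sigma_c$ to \eqref{eq:nf}, and Theorem~\ref{thm:strong} concerns all of them.
\end{remark}

The variable $z_1$ has weight $0$, and all other variables have positive weight; for $c_{ij}$ this uses $i\ge2$. Two consequences will be used below.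
\begin{itemize}
\item[(W1)] A coefficient of negative weight vanishes, and a coefficient of weight $e\ge0$ involves only variables of weight at most $e$.
\item[(W2)] A coefficient of weight $0$ depends only on $z_1$, so it equals the corresponding coefficient of the solution $A=z_1s$, $B=z_1t$ obtained for $c=0$ and $z_n=0$ $(n\ge2)$.
\end{itemize}
Moreover, the weights $e_{ij}$, $(i,j)\in\mathcal I$, are pairwise distinct. Indeed, $e_{ij}=e_{i'j'}$ means $M(i-i')=2(j'-j)$. The left side is a multiple of $2M$ because $i-i'$ is even, and $|2(j'-j)|\le2m<2M$ because $1\le j,j'\le m+1$. Hence $i=i'$ and $j=j'$.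

To each parameter $c_{ij}$ we attach the coefficient of $A(0,t)$ that has the same weight:
\[
l_{ij}=j+1+\frac{Mi}{2},\qquad X_{ij}=A_{0,l_{ij}},\qquad 2l_{ij}-M=e_{ij}.
\]
Note that $l_{ij}\le Mi$, since $j+1<M\le Mi/2$.

\begin{lemma}\label{lem:slope}
For $(i,j)\in\mathcal I$,
\begin{equation}\label{eq:triangular}
X_{ij}=\Gamma_{ij}(z_1)\,c_{ij}+\Phi_{ij},
\end{equation}
where $\Phi_{ij}$ is a polynomial in the $z_n$ and in the $c_{i'j'}$ with $e_{i'j'}<e_{ij}$, and
\[
\Gamma_{ij}(z_1)=z_1^{\,i+j+1+(m+1)i/2}\;\frac{i!}{\prod_{n=0}^{i/2}(j+1+Mn)} .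
\]
For every $N\ge1$ there is $C=C(M,N)$ such that $\log|\Gamma_{ij}(z_1)|\ge\frac i2\log i-Ci$ whenever $|z_1|\ge1/N$.
\end{lemma}

\begin{proof}
The polynomial $X_{ij}$ has weight $e_{ij}$. A monomial of it that contains $c_{ij}$ has its whole weight in that factor, so it is $c_{ij}$ times a power of $z_1$. A monomial that does not contain $c_{ij}$ contains only $c_{i'j'}$ of weight at most $e_{ij}$, hence of smaller weight, the weights being distinct. This proves \eqref{eq:triangular} with some polynomial $\Gamma_{ij}$.

To compute it, set $z_n=0$ for $n\ge2$, $c_{ij}=\sigma$, and all other $c_{i'j'}=0$. By Lemma~\ref{lem:formal} the solution depends polynomially on $\sigma$ in each coefficient, so it has the form assumed in the derivation of \eqref{eq:lin}, with $Q=\xi_1^i\xi_2^j$ and $a(s,0)=0$. Thus $\Gamma_{ij}(z_1)$ is the coefficient of $s^0t^{l_{ij}}$ in the solution of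
\[
a_t=z_1^{m+1}t^{M-1}a_{ss}+z_1^{i+j+1}s^it^j,\qquad a(s,0)=0 .
\]
This problem has one formal solution, as the equation determines the coefficients of $t^l$ recursively. It is
$a=\sum_{n=0}^{i/2}\gamma_n\,s^{i-2n}t^{j+1+Mn}$, where
\[
(j+1)\gamma_0=z_1^{i+j+1},\qquad (j+1+Mn)\,\gamma_n=z_1^{m+1}(i-2n+2)(i-2n+1)\,\gamma_{n-1}.
\]
The term $n=i/2$ has exponents $(0,l_{ij})$, and the product of the factors $(i-2n+2)(i-2n+1)$ over $1\le n\le i/2$ is $i!$. This gives the formula.

Since $j+1<M$, the denominator is at most $\prod_{n=0}^{i/2}M(n+1)=M^{i/2+1}(i/2+1)!$. The quotient $i!/(i/2+1)!$ is a product of $i/2-1$ factors larger than $i/2$, so its logarithm is at least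
\[
\Bigl(\frac i2-1\Bigr)\log\frac i2=\frac i2\log i-\frac i2\log2-\log\frac i2\ge\frac i2\log i-i .
\]
The exponent of $z_1$ is at most $i+l_{ij}+Mi/2\le 2Mi$, so the power of $z_1$ has modulus at least $N^{-2Mi}$, and $M^{i/2+1}\le M^i$. We may take $C=1+\log M+2M\log N$.
\end{proof}

\begin{remark}
The restriction $\theta<\frac12$ is visible here. The denominator in $\Gamma_{ij}$ is at least $(i/2)!$, so $\Gamma_{ij}(1)\,(i!)^{-1/2}\le\binom{i}{i/2}^{1/2}\le2^{i/2}$. Parameters of size $(i!)^{-\theta}$ with $\theta\ge\frac12$ therefore contribute only geometrically growing terms $\Gamma_{ij}(1)c_{ij}$.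
\end{remark}

\section{An upper bound for the coefficients}\label{sec:upper}

We have no formula for $\Phi_{ij}$, but we need to know how sensitive it is to the datum. By Cauchy's estimate it is enough to bound $X_{ij}$ on a complex polydisc. Let $I\ge i_0$ be even and put
\[
E=\max_{i\le I}e_{ij}=M(I-1)+2(m+1)+2=M(I+1)-2,\qquad S=I+1 .
\]
By (W1), the $X_{ij}$ with $i\le I$ involve only variables of weight at most $E$. From $M(n-1)\le E$ we get $n\le I+1$. From $M(i'-1)\le e_{i'j'}\le E$ we get $i'\le I+1$, hence $i'\le I$ by parity. So
\begin{equation}\label{eq:depend}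
\text{the $X_{ij}$ with $i\le I$ depend only on $z_1,\dots,z_{I+1}$ and on the $c_{i'j'}$ with $i'\le I$.}
\end{equation}

\begin{lemma}\label{lem:upper}
Let $N\ge1$ be an integer. There is $C=C(M,N)$ such that for every even $I\ge\max(i_0,2N)$ there is a number $L_I\ge1$ with $\log L_I\le2I\log I+CI$ and
\[
|X_{ij}|\le L_I\qquad(i\le I)
\]
for all complex $z_n,c_{ij}$ with $|z_n|\le2N^n$ $(n\le I+1)$ and $|c_{ij}|\le1$.
\end{lemma}

A majorant argument for the full series cannot work, since the series may diverge. The loss comes from $\partial_s$. However, on the terms of weight at most $E$ the degree in $s$ is at most $S$, so there $\partial_s$ costs only a factor $S$. We introduce the scaling parameter $\lambda$ as a formal variable to keep track of weights, truncate at $\lambda^E$, and replace $\partial_s$ by $S$.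

\begin{proof}
Put $\kappa=2N$, so that $|z_n|\le\kappa^n$ and $S\ge\kappa+1$. By \eqref{eq:depend} we may set $z_n=0$ for $n>I+1$.

\emph{Step 1: the scaled solution.} Let $\lambda$ be a formal variable and
\[
\tilde A=\sum\lambda^{Mp+2l-M}A_{p,l}\,s^pt^l,\qquad \tilde B=\sum\lambda^{Mp+2l-2}B_{p,l}\,s^pt^l .
\]
By (W1) only exponents $\ge0$ of $\lambda$ occur, and each exponent comes with finitely many pairs $(p,l)$, so $\tilde A,\tilde B\in\mathbb{C}[s,t][[\lambda]]$. By the proof of Lemma~\ref{lem:formal}, for each number $\lambda\neq0$ they solve \eqref{eq:B}--\eqref{eq:A} with $\tilde P=\sum\lambda^{e_{ij}}c_{ij}\xi_1^i\xi_2^j$ in place of $P$ and with $\tilde A(s,0)=\sum\lambda^{M(n-1)}z_ns^n$. The coefficient of each $s^pt^l$ in these equations is a polynomial identity in $\lambda$, so the equations hold with $\lambda$ formal. By (W2) the $\lambda^0$-parts of $\tilde A$ and $\tilde B$ are $z_1s$ and $z_1t$. A monomial of $\tilde A$ with $\lambda$-exponent at most $E$ has $M(p-1)\le E$, and one of $\tilde B$ has $Mp-2\le E$. In both cases $p\le I+1=S$.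

\emph{Step 2: majorants.} For $F=\sum F_{k,p,l}\,\lambda^ks^pt^l\in\mathbb{C}[s,t][[\lambda]]$ let
\[
F^\sharp=\sum_{k\le E}\ \sum_{p,l}|F_{k,p,l}|\,\lambda^kt^l ,
\]
a polynomial in $\lambda,t$ with nonnegative coefficients. For series $G,G'$ in $\lambda,t$ with nonnegative coefficients write $G\preceq G'$ if the coefficient of $\lambda^kt^l$ in $G$ is at most that in $G'$ for all $k\le E$ and all $l$. This relation is preserved by sums and products, because all exponents of $\lambda$ are nonnegative. Let $U=(\tilde A-z_1s)^\sharp$ and $V=(\tilde B-z_1t)^\sharp$. The following rules hold.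
\begin{itemize}
\item[(a)] $(F+G)^\sharp\preceq F^\sharp+G^\sharp$ and $(FG)^\sharp\preceq F^\sharp G^\sharp$, by the triangle inequality. In particular $\tilde A^\sharp\preceq\kappa+U$ and $\tilde B^\sharp\preceq\kappa t+V$.
\item[(b)] $(\tilde A_s-z_1)^\sharp\preceq SU$ and $(\tilde B_s)^\sharp\preceq SV$, since $\partial_s$ multiplies a coefficient by $p\le S$.
\item[(c)] $\bigl(\int_0^tF\tilde B_t\,dt\bigr)^\sharp\preceq F^\sharp\tilde B^\sharp$. Indeed, with $F=\sum F_lt^l$ and $\tilde B=\sum\tilde B_lt^l$, the coefficient of $t^l$ in the integral is $\sum_{1\le r\le l}\frac rl\,F_{l-r}\tilde B_r$, and $r/l\le1$.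
\end{itemize}
Rule (c) says that the derivative $\partial_t$ on $\tilde B$ is absorbed by the integration. Write the equations as
\begin{align*}
\tilde A-z_1s&=\sum_{n\ge2}\lambda^{M(n-1)}z_ns^n+\int_0^t\bigl(\tilde P(\tilde A,\tilde B)+t\tilde B^m\tilde B_s\bigr)\tilde B_t\,dt,\\
\tilde B-z_1t&=t(\tilde A_s-z_1)-t\tilde P(\tilde A,\tilde B)\tilde B_s-\tfrac12\,t^2\tilde B^m\tilde B_s^2 ,
\end{align*}
and let
\[
U_0=\sum_{n\ge2}\kappa^n\lambda^{M(n-1)},\qquad
\mathcal P=\sum_{(i,j)\in\mathcal I}\lambda^{e_{ij}}(\kappa+U)^i(\kappa t+V)^j .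
\]
Since $|c_{ij}|\le1$, rule (a) gives $\tilde P(\tilde A,\tilde B)^\sharp\preceq\mathcal P$, and the three rules give $U\preceq\mathcal F$ and $V\preceq\mathcal G$, where
\begin{align*}
\mathcal F&=U_0+\bigl(\mathcal P+St(\kappa t+V)^mV\bigr)(\kappa t+V),\\
\mathcal G&=StU+St\,\mathcal PV+\tfrac12S^2t^2(\kappa t+V)^mV^2 .
\end{align*}
We regard $\mathcal F$ and $\mathcal G$ as power series in $(\lambda,t,U,V)$ with nonnegative coefficients.

\emph{Step 3: comparison with numbers.} Let $\lambda_0,t_0,\bar U,\bar V>0$ satisfy
\begin{equation}\label{eq:super}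
\mathcal F(\lambda_0,t_0,\bar U,\bar V)\le\bar U,\qquad \mathcal G(\lambda_0,t_0,\bar U,\bar V)\le\bar V .
\end{equation}
We claim that $U(\lambda_0,t_0)\le\bar U$ and $V(\lambda_0,t_0)\le\bar V$. The inequalities of Step 2 have $U$ and $V$ on both sides, but they are triangular in the powers of $t$, so we argue by induction. Let $U_{\le\nu},V_{\le\nu}$ be the parts of $U,V$ of degree at most $\nu$ in $t$. We show that $U_{\le\nu}(\lambda_0,t_0)\le\bar U$ and $V_{\le\nu}(\lambda_0,t_0)\le\bar V$ for all $\nu$; as $U,V$ are polynomials, the claim follows for $\nu$ large.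

For $\nu=0$ we have $V_{\le0}=0$ because $B(s,0)=0$, and $U_{\le0}\preceq U_0$ by the formula for $\tilde A(s,0)$. Since $U_0$ is a term of $\mathcal F$, we get $U_{\le0}(\lambda_0,t_0)\le U_0(\lambda_0)\le\bar U$.

Let $\nu\ge1$ and $1\le l\le\nu$. Each term of $\mathcal G$ has a factor $t$, and so has the second term in the bracket of $\mathcal F$. In the product $\mathcal P\,(\kappa t+V)$ both factors have no $t^0$-term, as $V_{\le0}=0$ and $j\ge1$. Hence the coefficients of $t^l$ in $\mathcal F$ and $\mathcal G$ involve only the coefficients of $t^r$ in $U,V$ with $r\le l-1$, and the coefficients of $t^0$ are $U_0$ and $0$. None of these change when $U,V$ are replaced by $U_{\le\nu-1},V_{\le\nu-1}$, so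
\[
U_{\le\nu}\preceq\mathcal F(\lambda,t,U_{\le\nu-1},V_{\le\nu-1}),\qquad V_{\le\nu}\preceq\mathcal G(\lambda,t,U_{\le\nu-1},V_{\le\nu-1}).
\]
The left sides have degree at most $E$ in $\lambda$, so the inequalities persist on evaluation at $(\lambda_0,t_0)$. The right sides are nondecreasing in their last two arguments, so the induction hypothesis and \eqref{eq:super} bound them by $\bar U$ and $\bar V$.

\emph{Step 4: choice of the numbers.} The term $StU$ requires $S\bar U<1$ if $\bar V$ is to be $t_0$. This forces $\lambda_0^M$ to be of order $1/S$ through $U_0$, and $t_0^M$ of order $1/S^2$ through the diffusion term. Take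
\[
t_0^M=\frac1{8(\kappa+1)^{m+1}S^2},\qquad \eta:=\lambda_0^M=\frac1{16M(\kappa+1)^3S},\qquad \bar U=\frac1{2S},\qquad \bar V=t_0 .
\]
Then $\kappa t_0+\bar V=(\kappa+1)t_0\le1$, because $((\kappa+1)t_0)^M=(\kappa+1)^2/(8S^2)$ and $S\ge\kappa+1$. Also $\kappa+\bar U\le\kappa+1$, $t_0\le1$, $\lambda_0\le1$ and $(\kappa+1)\eta\le\frac12$. As $e_{ij}\ge M(i-1)$, summing geometric series of ratio at most $\frac12$ gives, at these values,
\[
\mathcal P\le(m+1)\sum_{i\ge2}\eta^{i-1}(\kappa+1)^i\le2M(\kappa+1)^2\eta=\frac1{8(\kappa+1)S},\qquad
U_0\le2\kappa^2\eta\le\frac1{8S}.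
\]
Using $m+3=M$,
\begin{align*}
\mathcal F&\le\frac1{8S}+\frac{t_0}{8S}+S(\kappa+1)^{m+1}t_0^{M}\le\frac3{8S}<\bar U,\\
\mathcal G&\le\frac{t_0}2+\frac{t_0^2}{8(\kappa+1)}+\tfrac12S^2(\kappa+1)^mt_0^{M}\,t_0\le t_0\Bigl(\frac12+\frac18+\frac1{16}\Bigr)<\bar V .
\end{align*}
So \eqref{eq:super} holds and $U(\lambda_0,t_0)\le\bar U\le1$.

\emph{Step 5: conclusion.} For $i\le I$ the number $|X_{ij}|\,\lambda_0^{e_{ij}}t_0^{l_{ij}}$ is one of the terms of $U(\lambda_0,t_0)$, because $0<e_{ij}\le E$. Since $e_{ij}<M(I+1)$ and $2l_{ij}=e_{ij}+M<M(I+2)$,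
\[
|X_{ij}|\le L_I:=\bigl(16M(\kappa+1)^3S\bigr)^{I+1}\bigl(8(\kappa+1)^{m+1}S^2\bigr)^{(I+2)/2}.
\]
Here $\log L_I=(2I+3)\log(I+1)+O(I)$ with a constant depending on $M$ and $N$, and $(2I+3)\log(I+1)\le2I\log I+2+3I$.
\end{proof}

\section{The counting argument}\label{sec:count}

We prove Theorems~\ref{thm:main} and~\ref{thm:strong}. Convergence of a series is a countable union of quantitative conditions, so we begin by fixing the constants. For an integer $N\ge1$ let $G_N$ be the set of $c\in\Omega$ for which there is a complex sequence $z=(z_n)_{n\ge1}$ with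
\begin{equation}\label{eq:GN}
|z_1|\ge\frac1N,\qquad |z_n|\le N^n\ \ (n\ge1),\qquad |A_{0,l}(z,c)|\le N^l\ \ (l\ge1),
\end{equation}
where $A_{0,l}$ are the polynomials of Lemma~\ref{lem:formal}.

Suppose a formal transformation, real or complex, brings $\Sigma_c$ to \eqref{eq:nf} and both $A(s,0)$ and $A(0,t)$ converge. By Lemma~\ref{lem:necessity} and \eqref{eq:datum}, $(A,B)$ is the solution of Lemma~\ref{lem:formal} for $z_n=A_{n,0}$, and $z_1\neq0$. The coefficients of a convergent series without constant term satisfy bounds $C_0R^n\le(\max(C_0,1)R)^n$ for $n\ge1$, so \eqref{eq:GN} holds for $N$ large and $c\in G:=\bigcup_NG_N$. If the normal form of $\Sigma_c$ converges, the analytic transformation is such a formal transformation, so again $c\in G$. It remains to show that $G$ is null and meager.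

\begin{lemma}\label{lem:GN}
Each $G_N$ is compact and null.
\end{lemma}

\begin{proof}
\emph{Compactness.} The space $\Omega\times\prod_n\{|z_n|\le N^n\}$ is compact by Tychonoff's theorem. Each condition in \eqref{eq:GN} is a closed condition on finitely many coordinates, so together they define a compact subset, and $G_N$ is its projection to $\Omega$.

\emph{Truncation.} Fix $N$, and let $I\ge\max(i_0,2N)$ be even. Constants in $O(\cdot)$ depend only on $M,N,i_0,\theta$. Let $\mathcal I_I=\{(i,j)\in\mathcal I:i\le I\}$, let $\Omega_I=\prod_{\mathcal I_I}[0,\tau_i]$ with its normalized measure $\mu_I$, and let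
\[
\mathcal D_I=\{z\in\mathbb{C}^{I+1}:|z_n|\le N^n\},\qquad \mathcal K_I=\{z\in\mathcal D_I:|z_1|\ge1/N\}.
\]
By \eqref{eq:depend} the $X_{ij}$, $(i,j)\in\mathcal I_I$, are functions on $\mathbb{C}^{I+1}\times\Omega_I$. If $c\in G_N$ and $c^I\in\Omega_I$ is its projection, there is $z\in\mathcal K_I$ with $|X_{ij}(z,c^I)|\le N^{l_{ij}}$ for all $(i,j)\in\mathcal I_I$. The point $z$ depends on $c$ in an unknown way, and the next step replaces it by one of finitely many points.

\emph{A net of data.} Recall Cauchy's estimate: a holomorphic function bounded by $L$ on a closed disc of radius $R$ has derivative at most $L/R$ in modulus at the center. For $z\in\mathcal D_I$ the disc of radius $N^n\ge1$ about $z_n$ lies in the disc of radius $2N^n$ about $0$. Lemma~\ref{lem:upper} therefore gives $|\partial X_{ij}/\partial z_n|\le L_I$ on $\mathcal D_I\times\Omega_I$. Let $\delta=1/((I+1)L_I)\le1$. If $z,z'\in\mathcal D_I$ and $|z_n-z_n'|\le\delta$ for all $n$, integration along the segment from $z$ to $z'$, which lies in the convex set $\mathcal D_I$, gives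
\begin{equation}\label{eq:lip}
|X_{ij}(z,c)-X_{ij}(z',c)|\le(I+1)L_I\delta=1\qquad(c\in\Omega_I).
\end{equation}
Let $\mathcal Z\subset\mathcal K_I$ be a finite set whose points have mutual distances at least $\delta$ in the norm $\max_n|z_n|$. The open polydiscs of radius $\delta/2$ about these points are disjoint and lie in $\{|z_n|<N^n+\delta/2\}$. A disc has area proportional to the square of its radius, so comparing volumes gives
\[
\#\mathcal Z\le\prod_{n=1}^{I+1}\Bigl(\frac{2N^n}{\delta}+1\Bigr)^2\le\prod_{n=1}^{I+1}\Bigl(\frac{3N^n}{\delta}\Bigr)^2 .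
\]
Choose $\mathcal Z$ of maximal cardinality. Then every point of $\mathcal K_I$ is within $\delta$ of a point of $\mathcal Z$, since otherwise it could be added. As $\log(1/\delta)\le2I\log I+O(I)$ and $\sum_{n\le I+1}n\log N=O(I^2)$,
\begin{equation}\label{eq:net}
\log\#\mathcal Z\le2(I+1)\log\frac1\delta+O(I^2)\le4I^2\log I+O(I^2).
\end{equation}
For $z'\in\mathcal Z$ let $H(z')$ be the closed set of $c\in\Omega_I$ with $|X_{ij}(z',c)|\le N^{l_{ij}}+1$ for all $(i,j)\in\mathcal I_I$. By \eqref{eq:lip}, the projection of $G_N$ to $\Omega_I$ lies in $\bigcup_{z'\in\mathcal Z}H(z')$, so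
\begin{equation}\label{eq:union}
\mu(G_N)\le\sum_{z'\in\mathcal Z}\mu_I(H(z')).
\end{equation}

\emph{A fixed datum.} Fix $z'\in\mathcal Z$ and order $\mathcal I_I$ by increasing weight $e_{ij}$. By \eqref{eq:triangular}, the $q$-th condition defining $H(z')$ involves only the first $q$ coordinates of $c$. If $(i,j)$ is the $q$-th index and the first $q-1$ coordinates are fixed, the condition reads $|\Gamma_{ij}c_{ij}+\Phi_{ij}|\le N^{l_{ij}}+1$ with complex constants $\Gamma_{ij}=\Gamma_{ij}(z_1')\neq0$ and $\Phi_{ij}$. It puts the real number $c_{ij}$ in a disc of radius $(N^{l_{ij}}+1)/|\Gamma_{ij}|$, hence in an interval whose normalized measure in $[0,\tau_i]$ is at most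
\[
\rho_{ij}=\frac{2(N^{l_{ij}}+1)}{\tau_i\,|\Gamma_{ij}(z_1')|}.
\]
Let $H_q$ be the set of first $q$ coordinates satisfying the first $q$ conditions. Fubini's theorem bounds the normalized measure of $H_q$ by $\rho_{ij}$ times that of $H_{q-1}$, so $\mu_I(H(z'))\le\prod_{\mathcal I_I}\rho_{ij}$. Now $l_{ij}\le Mi$, $-\log\tau_i=\theta\log i!\le\theta i\log i$, and $|z_1'|\ge1/N$ because $\mathcal Z\subset\mathcal K_I$. Lemma~\ref{lem:slope} gives $\log\rho_{ij}\le-(\frac12-\theta)\,i\log i+O(i)$. There are $m+1$ values of $j$ for each $i$, so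
\[
\log\mu_I(H(z'))\le-(m+1)\Bigl(\frac12-\theta\Bigr)\sum_{\substack{i_0\le i\le I\\ i\text{ even}}}i\log i+O(I^2).
\]
From $\log(I/i)\le I/i$ we get $i\log i\ge i\log I-I$. The even integers in $[2,I]$ number $I/2$ and have sum $\frac I2(\frac I2+1)\ge I^2/4$, so the sum of $i\log i$ over them is at least $\frac{I^2}4\log I-\frac{I^2}2$. Omitting the terms with $i<i_0$ changes it by $O(1)$. Hence
\begin{equation}\label{eq:fixed}
\log\mu_I(H(z'))\le-\frac{(m+1)(1-2\theta)}8\,I^2\log I+O(I^2),
\end{equation}
uniformly in $z'\in\mathcal Z$.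

\emph{Union bound.} By \eqref{eq:net}, \eqref{eq:union} and \eqref{eq:fixed},
\[
\mu(G_N)\le\exp\Bigl[\Bigl(4-\frac{(m+1)(1-2\theta)}8\Bigr)I^2\log I+O(I^2)\Bigr].
\]
Condition \eqref{eq:m} makes the coefficient of $I^2\log I$ negative, so the right side tends to $0$ as $I\to\infty$, and $\mu(G_N)=0$. This is the only use of \eqref{eq:m}; when it fails, the estimate gives no information.
\end{proof}

\begin{proof}[End of the proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
A nonempty open subset of $\Omega$ contains a cylinder defined by finitely many intervals of positive length, so it has positive measure. By Lemma~\ref{lem:GN}, $G_N$ is closed and null, hence has empty interior and is nowhere dense. Thus $G=\bigcup_NG_N$ is null and meager. Every $c$ for which the normal form of $\Sigma_c$ converges lies in $G$, and every $c\notin G$ has the property stated in Theorem~\ref{thm:strong}. Since $\mu(\Omega)=1$, the complement of $G$ is not empty, which gives the second sentence of Theorem~\ref{thm:main}.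

The terms $c_{ij}\xi_1^i\xi_2^j\xi_3$ have degree at least $i_0+2$ and the term $\frac12\xi_2^m\xi_3^2$ has degree $m+2$. The hypotheses allow $i_0$ and $m$ to be arbitrarily large, so the nonlinear terms of $\Sigma_c$, of degree at least $\min(m+2,i_0+2)$, vanish to any prescribed finite order. If $\theta>0$, then $c_{ij}^{1/i}\le(i!)^{-\theta/i}\to0$ as $i\to\infty$, so each $k_j$ has infinite radius of convergence.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
``Abstract: Low codimensional bifurcations of control systems have been classified using the theory of normal forms. However, the normal form theory was developed'',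
\texttt{https://www.math.ucdavis.edu/\textasciitilde{}krener/101-125/115.Chaos06.pdf}

\end{thebibliography}
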